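\title{The flip graph of pseudo-triangulations has diameter $\Theta(n\log n)$}

\begin{abstract}
We show that for every $n\ge 10$ there is a set of $n$ points in general position in the plane whose flip graph of pseudo-triangulations, under edge insertions, edge removals and exchanging flips, has diameter at least $(n-2)(\log_2(n-2)-4)/208$. This disproves the conjecture that the diameter is $o(n\log n)$. The point set is a bit-reversal set with lacunary abscissae, and the proof uses a potential that drops by at most $26$ in a flip. The same bound holds for pointed pseudo-triangulations and, up to a factor of order $c^2$, for decompositions into simple polygons with at most $c$ convex vertices under arbitrary exchanges of one edge. Together with a theorem of Bereg, this shows that the largest possible diameter is $\Theta(n\log n)$.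
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a set of $n$ points in the plane in \emph{general position}: no three of them are collinear. A \emph{plane graph on $S$} has vertex set $S$, and its edges are straight segments, any two of which meet at most in a common endpoint; its \emph{faces} are the connected components of the complement of the drawing. A vertex of a simple polygon is \emph{convex} if its interior angle is smaller than $\pi$ and \emph{reflex} if it is larger than $\pi$. Every simple polygon has at least three convex vertices, namely the vertices of its convex hull. A \emph{pseudo-triangle} is a simple polygon with exactly three convex vertices, its \emph{corners}. A \emph{pseudo-triangulation} of $S$ is a plane graph on $S$ that contains all edges of the convex hull of $S$ and whose bounded faces are interiors of pseudo-triangles. Every triangulation of $S$ is an example. A vertex of a plane graph is \emph{pointed} if its edges leave a free angle larger than $\pi$, and the graph is pointed if all its vertices are. Unless we say so, pseudo-triangulations are not assumed to be pointed.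

A \emph{flip} turns a pseudo-triangulation of $S$ into another one in one of three ways.
\begin{itemize}
\item[(i)] \emph{Edge insertion}: one edge is added.
\item[(ii)] \emph{Edge removal}: one edge is removed.
\item[(iii)] \emph{Exchanging flip}: an edge $e$ is removed and another edge $e'$ is inserted, where the union of the two pseudo-triangles adjacent to $e$ is a \emph{pseudo-quadrilateral}, a polygon with exactly four convex vertices, and $e,e'$ are two diagonals of it, each of which splits it into two pseudo-triangles. The pseudo-quadrilateral may be degenerate: its boundary may traverse an edge twice, for instance when $e$ ends at an interior vertex of degree $2$.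
\end{itemize}
The \emph{flip graph} $\mathcal P_S$ has the pseudo-triangulations of $S$ as vertices, two of them being adjacent if one is obtained from the other by a flip. The \emph{pointed flip graph} of $S$ has the pointed pseudo-triangulations as vertices and the exchanging flips between them as edges. The problem is to determine the largest diameter of $\mathcal P_S$ over all sets $S$ of $n$ points in general position. Conjecture~2 of \cite{source} states that it is $o(n\log n)$.

The simplest evidence points to a small answer. If $S$ is in convex position, every face is a convex polygon, so the pseudo-triangulations are the triangulations, each with $n-3$ interior edges. Fix a point $a\in S$. If $a$ is not yet joined to all other points, some triangle at $a$ has an interior edge opposite to $a$, and flipping that edge raises the degree of $a$ by one. So at most $n-3$ flips lead to the fan at $a$, and the diameter is at most $2(n-3)$. For general $S$, the evident lower bound for the distance from $T$ to $T'$ is the number of edges of $T'$ that are missing in $T$, since a flip inserts at most one edge; this number is below $3n$. An upper bound of order $n\log n$ is available (Theorem~\ref{thm:tight}), and a flip is not a local operation: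 the new diagonal of a pseudo-quadrilateral may be long and may run past many reflex vertices. It is therefore tempting to regard the logarithm as an artifact of the upper bound. It is not.

\begin{theorem}\label{thm:main}
For every $n\ge10$ there is a set $S$ of $n$ points in general position such that, with $L=\lfloor\log_2(n-2)\rfloor$,
\[
\operatorname{diam}\mathcal P_S\ \ge\ \frac{(L-3)\,2^{L-2}}{26}\ \ge\ \frac{(n-2)\,(\log_2(n-2)-4)}{208}.
\]
In particular the largest diameter is not $o(n\log n)$, and the conjecture is false.
\end{theorem}

The proof uses little about pseudo-triangles and flips. For $c\ge3$, a \emph{$c$-decomposition} of $S$ is a plane graph on $S$ that contains all hull edges and whose bounded faces are interiors of simple polygons with at most $c$ convex vertices. The $3$-decompositions are the pseudo-triangulations. A \emph{move} between two $c$-decompositions deletes at most one edge and inserts at most one edge, anywhere. Every flip is a move.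

\begin{theorem}\label{thm:general}
Fix $c\ge3$. For the sets $S$ of Theorem~\ref{thm:main}, some two triangulations of $S$ are at distance at least
\[
\frac{(L-3)\,2^{L-2}}{(2c-2)^2+2(2c-2)+2}=\Omega\!\left(\frac{n\log n}{c^2}\right)
\]
in the graph of $c$-decompositions of $S$ under moves.
\end{theorem}

\begin{theorem}\label{thm:pointed}
The lower bound of Theorem~\ref{thm:main} also holds for the diameter of the pointed flip graph of $S$.
\end{theorem}

\begin{theorem}\label{thm:tight}
The maximum of $\operatorname{diam}\mathcal P_S$ over all sets $S$ of $n$ points in general position is $\Theta(n\log n)$, and the same holds for the pointed flip graph.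
\end{theorem}

Theorems~\ref{thm:main} and~\ref{thm:general} are proved from scratch. Theorem~\ref{thm:pointed} uses an extension theorem of Streinu~\cite{streinu}, and the upper bound in Theorem~\ref{thm:tight} rests on a theorem of Bereg~\cite{bereg} and a standard fact on flips from the survey~\cite{survey}.

The idea of the lower bound is as follows. We arrange about $2^L$ points as the leaves of a binary tree of depth $L$. At every node of the tree, the two subtrees are two narrow clusters separated by a wide empty strip, and their heights interleave. We compare a graph in which every point sends an almost horizontal edge to the far right with one in which every point sends a steep edge to a point high above. In the first graph the strip of each node is cut by many horizontal edges, about $2^{L}$ per level of the tree; in the second one almost nothing of this is left. A potential $\Phi$ measures the cutting, summed over all $L$ levels. The difficulty is that one long edge runs through many strips, so that its removal could destroy much potential at once. This does not happen: when an edge is removed, an edge of one of the two adjacent faces takes over its role in all strips but a bounded number, and the exceptional strips are located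 by a bounded number of special vertices of these two faces.

\section{A bit-reversal point set}\label{sec:points}

Fix $n\ge10$ and put $L=\lfloor\log_2(n-2)\rfloor\ge3$ and $M=2^{L+4}$. The set $S$ has three parts.
\begin{itemize}
\item $S_0$ has one point for each word $s=s_1\cdots s_L\in\{0,1\}^L$, with coordinates
\[
x(s)=\sum_{i=1}^L s_iM^{L-i},\qquad y(s)=\sum_{i=1}^L s_i2^{i-1}.
\]
The abscissa reads the word in the large base $M$, and the height reads the reversed word in binary. So the heights are the integers $0,1,\dots,2^L-1$, each occurring once. We identify points of $S_0$ with words.
\item $Z$ consists of $n-1-2^L\ge1$ points with $x>M^{L+1}$ and $0\le y\le2^L$. We fix $b\in Z$; the other points of $Z$ only fill the set up to $n$ points. Put $S'=S_0\cup Z$, and let $X$ be the largest abscissa in $S'$.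
\item $d$ is a point with $-1\le x_d<0$ and $y_d>(2^L+2)(X+1)$.
\end{itemize}
We choose the points of $Z$ one after the other and then $d$, each off the finitely many lines through two earlier points and off the vertical lines through earlier points. Let $S=S'\cup\{d\}$; it has $n$ points.

\subsection*{Nodes and gaps}
The \emph{block} of a word $\tau$ of length $k\le L$ is the set of words in $S_0$ with prefix $\tau$. Two blocks are nested or disjoint. A \emph{node} $N$ is a block with $0\le k\le L-1$; the number $k$ is its \emph{depth}, and its \emph{children} $N_0,N_1$ are the blocks of $\tau0$ and $\tau1$. For distinct $w,w'\in S_0$, the node $\operatorname{lca}(w,w')$ of their longest common prefix is the unique node with one of them in each child.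

Both children of $N$ have the same width $\omega_N=\sum_{i=k+2}^{L}M^{L-i}$ in the $x$-direction. Let $\lambda_N=\max x(N_0)=x(\tau01\cdots1)$ and $\rho_N=\min x(N_1)=x(\tau10\cdots0)$, so that $\rho_N-\lambda_N=M^{L-k-1}-\omega_N$. If $k=L-1$, then $\omega_N=0$ and $\rho_N-\lambda_N=1$. If $k\le L-2$, then $\omega_N\le2M^{L-k-2}$ and $\rho_N-\lambda_N\ge(M-2)M^{L-k-2}$. In both cases
\begin{equation}\label{eq:gap}
\rho_N-\lambda_N\ge1\qquad\text{and}\qquad\rho_N-\lambda_N\ge(2^{L+3}-1)\,\omega_N .
\end{equation}
In the same way $S_0$ has width $\omega_*\le2M^{L-1}$, and the horizontal distance from $S_0$ to $Z$ is at least $M^{L+1}-2M^{L-1}\ge(2^{L+3}-1)\,\omega_*$.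

We call $I_N=[\lambda_N,\rho_N]$ the \emph{gap} of $N$. By \eqref{eq:gap}, $N_0$ lies to the left of $N_1$ at every node, so the $x$-order on $S_0$ is lexicographic. Blocks are intervals in this order, $d$ lies to the left of $S_0$, and $Z$ lies to the right. Hence:
\begin{itemize}
\item[(R)] For every block $B$, the points of $S$ with abscissa in $[\min x(B),\max x(B)]$ are exactly the points of $B$. No point of $S$ has abscissa in $(\lambda_N,\rho_N)$.
\end{itemize}

An \emph{edge} is a segment joining two points of $S$. All abscissae in $S$ are distinct, so no edge is vertical, and we write $f(x)$ for the height of the edge $f$ at abscissa $x$. The edge $f$ \emph{spans} the node $N$ if its $x$-extent contains $I_N$; then $\ell_N(f)=f(\lambda_N)$ and $r_N(f)=f(\rho_N)$ are its heights at the left and right wall of the gap. The coordinates enter the rest of the proof only through (R), the order and integrality of the heights in $S_0$, and the following lemma.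

\begin{lemma}\label{lem:basic}
Let $N$ be a node.
\begin{itemize}
\item[(F1)] If $f$ joins two points of $S'$ and spans $N$, then $|\operatorname{slope}(f)|\cdot\omega_N<\frac14$.
\item[(F2)] If $f$ joins a point of $S_0$ to a point of $Z$, then $|\operatorname{slope}(f)|\cdot\omega_*<\frac14$.
\item[(D)] An edge $f$ at $d$ has negative slope, and if it spans $N$, then $\ell_N(f)>2^L+1$.
\item[(O)] If two edges $f,f'$ of a plane graph on $S$ span $N$, then $f\le f'$ on $I_N$ or $f'\le f$ on $I_N$.
\end{itemize}
\end{lemma}

\begin{proof}
All heights in $S'$ lie in $[0,2^L]$. In (F1) the horizontal extent of $f$ is at least $\rho_N-\lambda_N$, so \eqref{eq:gap} gives $|\operatorname{slope}(f)|\cdot\omega_N\le2^L/(2^{L+3}-1)<\frac14$. The same computation with the distance from $S_0$ to $Z$ gives (F2).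

(D) The point $d$ is the leftmost and the highest point of $S$, so $f=dv$ has negative slope. If $f$ spans $N$, then $x_v-\lambda_N\ge1$, and $\ell_N(f)=\theta y_d+(1-\theta)y_v$ with $\theta=(x_v-\lambda_N)/(x_v-x_d)\ge1/(X+1)$. Since $y_v\ge0$, we get $\ell_N(f)\ge y_d/(X+1)>2^L+1$.

(O) Otherwise the affine function $f-f'$ takes a positive and a negative value on $I_N$, so it vanishes at some abscissa in $(\lambda_N,\rho_N)$. There the two edges meet in a point interior to both.
\end{proof}

The set $S$ is in general position. By the choice of $Z$ and $d$, it suffices to consider three points of $S_0$. Let $N$ be the node of their longest common prefix. Two of them, $u$ and $v$, lie in one child, so $\omega_N>0$, and the third, $w$, lies in the other child. Then $uw$ spans $N$, and $|\operatorname{slope}(uw)|<1/(4\omega_N)<1/\omega_N\le|\operatorname{slope}(uv)|$ by (F1) and because $|y_u-y_v|\ge1$, $|x_u-x_v|\le\omega_N$.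

\section{Windows and the potential}\label{sec:potential}

Let $N$ be a node of depth $k$ with prefix $\tau$. The heights of its points are $y(\tau0\cdots0)+2^km$ with $m=\sum_{i>k}s_i2^{i-k-1}$ running through $0,\dots,2^{L-k}-1$. The parity of $m$ is $s_{k+1}$: even $m$ belong to $N_0$ and odd $m$ to $N_1$. This is the purpose of the bit reversal: at every node, the points alternate between the left and the right child in the order of height. For $1\le j\le J_N:=2^{L-k-1}-1$ let $p_j\in N_1$ be the point with $m=2j-1$ and $q_j\in N_0$ the point with $m=2j$. Then
\begin{equation}\label{eq:order}
y_{p_1}<y_{q_1}<y_{p_2}<y_{q_2}<\cdots\quad\text{with steps }2^k\ge1,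
\end{equation}
and no point of $N$ has height strictly between $y_{p_j}$ and $y_{q_j}$. The pairs $B_j=(q_j,p_j)$ are the \emph{windows} of $N$. An edge $f$ \emph{serves} the window $(q,p)$ of $N$ if it spans $N$ and
\[
\ell_N(f)\le y_q+\tfrac12,\qquad r_N(f)\ge y_p-\tfrac12 .
\]
At the scale of the gap the two children look like two vertical columns, and a window is a step down from $q$ in the left column to the next lower point $p$, which is in the right column. An edge serves the window if it bars this step: up to the tolerance $\frac12$, it enters the gap not above $q$ and leaves it not below $p$ (Figure~\ref{fig:eight}). By (D), \emph{edges at $d$ serve no window}. The first condition passes from an edge to every edge below it, and the second to every edge above it; this monotonicity is used throughout.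

Let $G$ be a plane graph on $S$. A window is \emph{alive} in $G$ if some edge of $G$ serves it. A \emph{packing} of $G$ at $N$ is a set of alive windows of $N$ no two of which are served by a common edge of $G$. Let $\nu_N(G)$ be the largest size of a packing at $N$, and define the potential
\[
\Phi(G)=\sum_{N}\nu_N(G).
\]

The two graphs to be compared are determined by the \emph{horizontal star} $H=\{cb:c\in S_0\}$ and the \emph{steep star} $V=\{dc:c\in S_0\}$. Both are plane by general position. A plane graph on $S$ to which no edge can be added is a triangulation, so there are triangulations $T_1\supseteq H$ and $T_2\supseteq V$ of $S$.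

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.05cm,y=0.6cm]
\fill[gray!15] (2.4,-0.4) rectangle (5.6,7.4);
\foreach \x/\y/\w in {0/0/000,0.6/4/001,1.8/2/010,2.4/6/011,5.6/1/100,6.2/5/101,7.4/3/110,8/7/111}{
  \draw[gray] (\x,\y)--(9.4,\y);
  \fill (\x,\y) circle (1.7pt) node[above left,inner sep=1pt] {\scriptsize $\w$};}
\foreach \y in {2.5,4.5,6.5} \draw[thick,dashed] (2.4,\y)--(5.6,{\y-2});
\foreach \y in {0,...,7} \node at (-1,\y) {\scriptsize $\y$};
\draw[->] (9.6,3.5)--(10.2,3.5) node[right] {to $b$};
\node[below] at (2.4,-0.4) {$\lambda$};
\node[below] at (5.6,-0.4) {$\rho$};
\end{tikzpicture}
\caption{The bit-reversal set $S_0$ for $L=3$, with heights on the left and horizontal distances strongly compressed. The gray lines are the almost horizontal edges to the far point $b$. The shaded strip is the gap $[\lambda,\rho]$ of the root. Each dashed segment belongs to one window of the root: an edge serves the window if it is not above the dashed segment at $\lambda$ and not below it at $\rho$.}\label{fig:eight}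
\end{figure}

\begin{example}\label{ex:ten}
Let $n=10$, so $L=3$ and $Z=\{b\}$. From left to right the points $000,001,\dots,111$ have heights $0,4,2,6,1,5,3,7$. We name a window by the pair $(y_q,y_p)$. The root has the windows $(2,1),(4,3),(6,5)$, the node with prefix $0$ has the window $(4,2)$, the node with prefix $1$ has the window $(5,3)$, and nodes of depth $2$ have none. By (F2) the edge $cb$ stays within $\frac14$ of the height $y_c$ over $S_0$, and by (D) the edge $db$ runs above all these edges. So the edges $cb$ are consecutive around $b$ in the order of height, and $T_1$ contains the triangle $bcc'$ whenever $|y_c-y_{c'}|=1$.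

\emph{The two stars.} In $T_1$ every window $(q,p)$ is served by $qb$. The edge of $T_1$ from $010$ to $110$ has heights within $\frac14$ of $2$ and $3$ at the walls of the gap of the root, by (F1), so it serves both $(2,1)$ and $(4,3)$. No edge of $T_1$ serves both $(2,1)$ and $(6,5)$, since it would rise from at most $2.5$ to at least $4.5$ and cross the edge from $001$ to $b$, of height about $4$. So $\nu=2$ at the root and $\Phi(T_1)=4$. In $T_2$ the edge from $d$ to $100$ descends through the gap of the root from above everything to height $1$ at the right wall; every serving edge lies below it, so only $(2,1)$ can be alive at the root.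

\emph{Why packings.} The edge from $000$ to $111$ rises through the gap of the root from about $0$ to about $7$ and serves all three windows. A count of alive windows would let a single rising edge carry all windows of a node; a packing counts it once.

\emph{Why a long edge is not expensive.} The edge $e$ from $001$ to $b$ serves windows at three different nodes: $(4,2)$, $(4,3)$ and $(5,3)$. Remove it from $T_1$. The face below $e$ is the triangle with third vertex $110$. Its edge from $001$ to $110$ stays within $\frac14$ of height $4$ over the block of $0$, so it serves $(4,2)$; it also serves $(4,3)$. The face above $e$ is the triangle with third vertex $101$, and its edge from $101$ to $b$ serves $(5,3)$. No window dies. At the node with prefix $0$ this is no accident: the face below $e$ has no corner in the right child $\{010,011\}$, so its lower boundary has to pass above $010$. Lemma~\ref{lem:takeover} is the general form of this observation.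
\end{example}

\begin{proposition}\label{prop:stars}
Let $G_1\supseteq H$ and $G_2\supseteq V$ be plane graphs on $S$. Then
\[
\Phi(G_1)\ge(L-1)\,2^{L-2},\qquad\Phi(G_2)<2^{L-1},\qquad\Phi(G_1)-\Phi(G_2)\ge(L-3)\,2^{L-2}.
\]
\end{proposition}

\begin{proof}
Nodes of depth $L-1$ have no windows. Let $N$ have depth $k\le L-2$; there are $2^k$ such nodes, and $J_N\ge1$ is odd.

\emph{The graph $G_1$.} The edge $h_j=q_jb$ spans $N$, and by (F2) its height on $I_N$ differs from $y_{q_j}$ by less than $\frac14$. Since $y_{q_j}>y_{p_j}$, it serves $B_j$. So all windows are alive, and we claim that those with odd index form a packing. Suppose an edge $f$ of $G_1$ serves $B_j$ and $B_{j'}$ with $j'\ge j+2$. By \eqref{eq:order},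
\[
\ell_N(f)\le y_{q_j}+\tfrac12<y_{q_{j+1}}-\tfrac14<\ell_N(h_{j+1}),\qquad
r_N(f)\ge y_{p_{j+2}}-\tfrac12\ge y_{q_{j+1}}+\tfrac12>r_N(h_{j+1}),
\]
which contradicts (O). Hence $\nu_N(G_1)\ge(J_N+1)/2=2^{L-k-2}$, and $\Phi(G_1)\ge\sum_{k=0}^{L-2}2^k\,2^{L-k-2}=(L-1)2^{L-2}$.

\emph{The graph $G_2$.} The point of $N_1$ at abscissa $\rho_N$ is the word $\tau10\cdots0$, which has $m=1$ and is therefore $p_1$. So $dp_1$ spans $N$ and $r_N(dp_1)=y_{p_1}$. If an edge $f$ of $G_2$ serves $B_j$, then $\ell_N(f)\le y_{q_j}+\frac12<2^L+1<\ell_N(dp_1)$ by (D), so $f\le dp_1$ on $I_N$ by (O). Thus $y_{p_j}-\frac12\le r_N(f)\le y_{p_1}$, which forces $j=1$. Hence $\nu_N(G_2)\le1$ and $\Phi(G_2)\le\sum_{k=0}^{L-2}2^k<2^{L-1}$.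

The third inequality follows since $2^{L-1}=2\cdot2^{L-2}$.
\end{proof}

It remains to show that one move lowers $\Phi$ by a bounded amount. This takes the next three sections.

\section{Edges that are flat over a node}\label{sec:flat}

Let $f=uv$ with $x_u<x_v$ join two points of $S'$ and span $N$. Then $x_u\le\lambda_N$ and $x_v\ge\rho_N$, so $u\in N$ means $u\in N_0$, and $v\in N$ means $v\in N_1$. We say that at the node $N$ the edge $f$ is
\begin{itemize}
\item \emph{native} if $u,v\in N$,
\item \emph{starting} if $u\in N$ and $v\notin N$,
\item \emph{ending} if $u\notin N$ and $v\in N$,
\item \emph{passing} if $u,v\notin N$.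
\end{itemize}
A native edge can serve many windows, as in Example~\ref{ex:ten}, but an edge is native at no more than one node, namely $\operatorname{lca}(u,v)$. At all other nodes it belongs to a larger scale and looks horizontal, at an integer height.

\begin{lemma}\label{lem:flat}
If $f=uv$ joins points of $S'$, spans $N$ and is not native at $N$, then it has an endpoint $t\in S_0$ such that $|f(x)-y_t|<\frac14$ for all $x\in[\min x(N),\max x(N)]\cap[x_u,x_v]$. If $f$ has an endpoint in $N$, then this endpoint is $t$.
\end{lemma}

\begin{proof}
If $v\in Z$, then $u\in S_0$ because $x_u\le\lambda_N$. Take $t=u$; for $x$ as in the statement $|x-x_u|\le\omega_*$, and (F2) gives the estimate. The other endpoint $v$ is not in $N$.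

Otherwise $u,v\in S_0$. Let $A=\operatorname{lca}(u,v)$, so $u\in A_0$, $v\in A_1$, and $f$ spans $A$. The two points of $N$ at abscissae $\lambda_N$ and $\rho_N$ have abscissae in $[x_u,x_v]$, so they lie in $A$ by (R). Thus $A$ and $N$ are nested. If $A$ were a proper subset of $N$, it would lie in one child of $N$, but it meets both. So $N\subseteq A$, and $N\ne A$ because $f$ is not native. If $N\subseteq A_0$, take $t=u$: then $|x-x_u|\le\omega_A$, the estimate follows from (F1) at $A$, and $v\notin N$. If $N\subseteq A_1$, take $t=v$: then $|x-x_v|\le\omega_A$ and $u\notin N$.
\end{proof}

\begin{lemma}\label{lem:one}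
Let $f=uv$ be as in Lemma~\ref{lem:flat}. Then $f$ serves at most one window of $N$. Suppose that it serves $(q,p)$.
\begin{itemize}
\item[(a)] If $f$ is passing or ending, then $x_u<x_q<x_v$ and $q$ lies strictly above $f$.
\item[(b)] If $f$ is passing or starting, then $x_u<x_p<x_v$ and $p$ lies strictly below $f$.
\end{itemize}
\end{lemma}

\begin{proof}
Lemma~\ref{lem:flat} applies at $x=\lambda_N$ and $x=\rho_N$, so $y_t<\ell_N(f)+\frac14\le y_q+\frac34$ and $y_t>r_N(f)-\frac14\ge y_p-\frac34$. Heights in $S_0$ are integers, so $y_p\le y_t\le y_q$. By \eqref{eq:order} the intervals $[y_p,y_q]$ of different windows of $N$ are disjoint, which gives uniqueness.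

(a) Here $t\notin N_0$: if $f$ is passing, $t\notin N$, and if $f$ is ending, $t=v\in N_1$. So $t\ne q$ and $y_t\le y_q-1$. Since $u\notin N$ and $x_u\le\lambda_N$, property (R) gives $x_u<\min x(N)\le x_q\le\lambda_N<x_v$. Hence $f(x_q)<y_t+\frac14<y_q$.

(b) Here $t\notin N_1$, so $t\ne p$ and $y_t\ge y_p+1$. Since $v\notin N$ and $x_v\ge\rho_N$, we have $x_u<\rho_N\le x_p\le\max x(N)<x_v$. Hence $f(x_p)>y_t-\frac14>y_p$.
\end{proof}

\section{Special vertices and the takeover lemma}\label{sec:takeover}

Let $e$ serve a window $(q,p)$ with $q$ above $e$. We look for a substitute among the edges above $e$; such an edge inherits the condition at the right wall, and it has to enter the gap not much above $q$. The natural candidate is the edge that one sees when looking up from $e$ inside the gap. The ceiling of the face above $e$ passes through or below $q$, and we follow it to the right until it reaches the gap. If the ceiling is the graph of a convex function, its slopes are bounded by the last one, which is small by (F1), so it cannot have risen much. Convexity can fail in two ways: at a convex vertex of the face, where the ceiling bends down or ends, and at a reflex vertex that protrudes horizontally into the face, where the ceiling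 jumps. This suggests the following definition.

Let $F$ be a simple polygon with vertices in $S$. A vertex of $F$ is \emph{extremal} if its two edges in $F$ both go to the left or both go to the right, and \emph{special} if it is convex or extremal. We recall that the interior angles $\alpha$ of a simple polygon satisfy $\sum(\pi-\alpha)=2\pi$.

\begin{lemma}\label{lem:special}
A simple polygon with vertices in $S$ and at most $c$ convex vertices has at most $2c-2$ special vertices. A pseudo-triangle has at most $4$.
\end{lemma}

\begin{proof}
Traverse the boundary counterclockwise and let $\theta\in\mathbb R$ be the direction angle of the current edge, which changes by $\pi-\alpha\in(-\pi,\pi)$ at a vertex with angle $\alpha$ and by $2\pi$ in total. No edge is vertical, and the integer $\lfloor\theta/\pi+\frac12\rfloor$ is even for edges directed to the right and odd for edges directed to the left. At a vertex it changes by at most $1$, upward only at convex vertices and downward only at reflex ones, and it changes exactly when the vertex is extremal. Its total change is $2$. So the number of reflex extremal vertices is the number of convex extremal vertices minus $2$, which is at most $c-2$. Adding the at most $c$ convex vertices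 gives $2c-2$.
\end{proof}

Let $G$ be a $c$-decomposition and $e$ an edge of $G$ that is not a hull edge. The relative interior of $e$ lies in the interior of the convex hull, so the faces directly above and directly below $e$ are bounded; let $F^+$ and $F^-$ be the corresponding simple polygons.

\begin{lemma}[takeover]\label{lem:takeover}
Let $G$ be a $c$-decomposition of $S$ and let $e=uv$, $x_u<x_v$, be a non-hull edge of $G$ that joins points of $S'$ and spans $N$.
\begin{itemize}
\item[(a)] Let $q\in N_0$ with $x_u<x_q$ lie strictly above $e$. If $F^+$ has no special vertex in $N_0$, then some edge $f\ne e$ of $G$ spans $N$, satisfies $f\ge e$ on $I_N$, and has $\ell_N(f)\le y_q+\frac14$.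
\item[(b)] Let $p\in N_1$ with $x_p<x_v$ lie strictly below $e$. If $F^-$ has no special vertex in $N_1$, then some edge $f\ne e$ of $G$ spans $N$, satisfies $f\le e$ on $I_N$, and has $r_N(f)\ge y_p-\frac14$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $x\in(x_u,x_v)$ let $g(x)$ be the height of the lowest point of the drawing of $G$ strictly above $e$ on the vertical line at $x$. It exists because $F^+$ is bounded, and the open vertical segment between the heights $e(x)$ and $g(x)$ lies in the interior of $F^+$. Fix $x_1\in(\lambda_N,\rho_N)$. Then $[x_q,x_1]\subset(x_u,x_v)$, and by (R) every point of $S$ with abscissa in $[x_q,x_1]$ lies in $N_0$.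

We show that $g$ is continuous and convex on $[x_q,x_1]$. Let $x_0$ be in this interval, $z=(x_0,g(x_0))$, and let $\sigma_0$ be the closed vertical segment from $(x_0,e(x_0))$ to $z$. It meets the drawing only in its endpoints, so a neighborhood of $\sigma_0$ meets no edge other than $e$ and the edges containing $z$. If $z$ is not a vertex, it is interior to a single edge, and $g$ coincides with this edge near $x_0$. Otherwise $z\in N_0$ is a vertex of $F^+$. Since $F^+$ is a simple polygon, it has a single angle at $z$; this angle contains the downward direction and no edge of $G$. Since $z$ is not extremal, the angle is bounded by an edge $f_1$ going left and an edge $f_2$ going right. So $g=f_1$ just left of $x_0$, $g=f_2$ just right of $x_0$, and $g$ is continuous at $x_0$. Since $z$ is not convex, the angle below $f_1\cup f_2$ exceeds $\pi$, which means $\operatorname{slope}(f_1)<\operatorname{slope}(f_2)$. Thus $g$ is continuous and piecewise linear with increasing slopes.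

Over $(\lambda_N,\rho_N)$ there is no vertex, so the edge that realizes $g$ is locally constant there and hence is a single edge $f\ne e$. It spans $N$, lies above $e$ on $I_N$, and $\ell_N(f)=g(\lambda_N)$ by continuity. Let $\sigma$ be its slope. All slopes of $g$ on $[x_q,\lambda_N]$ are at most $\sigma$, and $g(x_q)\le y_q$ because $q$ is a point of the drawing above $e$. Therefore
\[
\ell_N(f)\le g(x_q)+\sigma(\lambda_N-x_q)\le y_q+\sigma(\lambda_N-x_q),\qquad0\le\lambda_N-x_q\le\omega_N.
\]
The last term is less than $\frac14$ by (F1) if $f$ avoids $d$, and at most $0$ by (D) if $f$ is incident to $d$.

(b) Let $g^-(x)$ be the height of the highest point of the drawing strictly below $e$. All points of $S$ with abscissa in $[x_1,x_p]\subset(x_u,x_v)$ lie in $N_1$. The same local argument, in which the angle of $F^-$ at a vertex contains the upward direction, shows that $g^-$ is continuous and concave on $[x_1,x_p]$ and coincides over the gap with a single edge $f\ne e$ below $e$, of slope $\sigma$. All slopes of $g^-$ on $[\rho_N,x_p]$ are at most $\sigma$, and $g^-(x_p)\ge y_p$. Hence $r_N(f)=g^-(\rho_N)\ge y_p-\sigma(x_p-\rho_N)\ge y_p-\frac14$, by (F1) or (D) as before.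
\end{proof}

The bound on the substitute $f$ at one wall is measured afresh from $q$ or $p$, and at the other wall it is inherited from $e$ without loss. So errors do not accumulate along a sequence of takeovers.

\section{The change of the potential in one move}\label{sec:move}

\begin{lemma}[removal]\label{lem:removal}
Let $G$ be a $c$-decomposition of $S$, let $s=2c-2$, and let $e$ be a non-hull edge of $G$. Then $\Phi(G-e)\ge\Phi(G)-(s^2+2s+1)$. For a pseudo-triangulation the loss is at most $25$.
\end{lemma}

\begin{proof}
Removing an edge never makes two windows share a serving edge. So a packing of $G$ whose windows stay alive is a packing of $G-e$, and $\nu_N$ does not decrease at a node where no window dies. This settles the case that $e$ is incident to $d$, when it serves nothing. Let $e=uv$ with $u,v\in S'$ and $x_u<x_v$; only nodes spanned by $e$ matter.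

At the node where $e$ is native, if there is one, a maximum packing contains at most one window served by $e$. The other windows of the packing are served by edges of $G-e$. The loss is at most $1$.

At any other node $N$ spanned by $e$, the edge $e$ serves at most one window by Lemma~\ref{lem:one}, so the loss is at most $1$, and it is $0$ unless this window $(q,p)$ dies, that is, no edge of $G-e$ serves it. We count the nodes where this happens.

Suppose $e$ is passing or ending at $N$. By Lemma~\ref{lem:one}(a), $q$ satisfies the hypotheses of Lemma~\ref{lem:takeover}(a). If $F^+$ had no special vertex in $N_0$, the edge $f$ given there would satisfy $\ell_N(f)\le y_q+\frac14$ and $r_N(f)\ge r_N(e)\ge y_p-\frac12$, and would keep $(q,p)$ alive. So $F^+$ has a special vertex $w\in N_0$.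

Suppose $e$ is passing or starting at $N$. If $F^-$ had no special vertex in $N_1$, the edge $f$ given by Lemmas~\ref{lem:one}(b) and~\ref{lem:takeover}(b) would satisfy $r_N(f)\ge y_p-\frac14$ and $\ell_N(f)\le\ell_N(e)\le y_q+\frac12$. So $F^-$ has a special vertex $w'\in N_1$.

A point in each child determines the node. If $e$ is passing, $N=\operatorname{lca}(w,w')$; if it is starting, $u\in N_0$ and $N=\operatorname{lca}(u,w')$; if it is ending, $v\in N_1$ and $N=\operatorname{lca}(w,v)$. The polygons $F^+$ and $F^-$ do not depend on $N$, and each has at most $s$ special vertices by Lemma~\ref{lem:special}. So there are at most $s^2$, $s$ and $s$ such nodes. With the native node the total loss is at most $s^2+2s+1$, which is $25$ for $c=3$.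
\end{proof}

An insertion kills no window, but the new edge may serve several windows of a packing. Planarity alone limits the damage.

\begin{lemma}[insertion]\label{lem:insertion}
If $G$ and $G+e'$ are plane graphs on $S$, then $\Phi(G+e')\ge\Phi(G)-1$.
\end{lemma}

\begin{proof}
We may assume $e'\notin G$. At a node where $e'$ serves at most one window, every packing of $G$ is a packing of $G+e'$. This covers all nodes if $e'$ is incident to $d$, and by Lemma~\ref{lem:one} all nodes but the one where $e'$ is native otherwise. Let $N$ be that node and $\mathcal W$ a maximum packing of $G$ at $N$. We show that $e'$ serves at most two members of $\mathcal W$; deleting one of them, if there are two, leaves a packing of $G+e'$.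

Choose for each member of $\mathcal W$ an edge of $G$ that serves it. By (O) this edge lies below or above $e'$ on $I_N$. If $e'$ served three members, two of them, $B=(q,p)$ and $B'=(q',p')$, would have their chosen edges $f,f'$ on the same side of $e'$, and by (O) we may name them so that $f\le f'$ on $I_N$. If $f\le f'\le e'$, then $\ell_N(f')\le\ell_N(e')\le y_q+\frac12$ and $r_N(f')\ge r_N(f)\ge y_p-\frac12$, so $f'$ serves $B$ as well as $B'$. If $e'\le f\le f'$, then $\ell_N(f)\le\ell_N(f')\le y_{q'}+\frac12$ and $r_N(f)\ge r_N(e')\ge y_{p'}-\frac12$, so $f$ serves $B'$ as well as $B$. Both contradict the definition of a packing.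
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $s=2c-2$, and consider a move between distinct $c$-decompositions $G$ and $G'$. An edge of $G$ that is missing in $G'$ is not a hull edge. Performing the deletion first and the insertion second, we get $\Phi(G')\ge\Phi(G)-(s^2+2s+2)$ from Lemmas~\ref{lem:removal} and~\ref{lem:insertion}. By Proposition~\ref{prop:stars}, every sequence of moves from $T_1$ to $T_2$ has length at least $(L-3)2^{L-2}/(s^2+2s+2)$. The denominator equals $(2c-1)^2+1\le4c^2$, and $(L-3)2^{L-2}=\Omega(n\log n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
A flip is a move between $3$-decompositions, so it lowers $\Phi$ by at most $4^2+2\cdot4+2=26$. Hence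
\[
\operatorname{diam}\mathcal P_S\ge\frac{\Phi(T_1)-\Phi(T_2)}{26}\ge\frac{(L-3)\,2^{L-2}}{26}.
\]
For the second inequality of the theorem, note that $2^{L-2}>(n-2)/8$ and $L-3>\log_2(n-2)-4$. If $\log_2(n-2)\ge4$, multiply these two inequalities; otherwise the right-hand side is negative, while $L-3\ge0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pointed}]
The stars $H$ and $V$ are pointed plane graphs on $S$: all edges at $b$ go left, all edges at $d$ go right, and every other vertex has degree at most $1$. Every pointed plane graph on $S$ extends to a pointed pseudo-triangulation of $S$ \cite{streinu}; see also \cite{survey}. Let $T_1'\supseteq H$ and $T_2'\supseteq V$ be such extensions. Proposition~\ref{prop:stars} applies to them, and each exchanging flip lowers $\Phi$ by at most $26$.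
\end{proof}

\begin{remark}
The condition on the faces is used only in Lemma~\ref{lem:removal}, and it cannot be dropped. If all plane graphs on $S$ are allowed, one can delete the non-hull edges of $T_1$ and then insert those of $T_2$, in fewer than $6n$ moves.
\end{remark}

\section{The upper bound}\label{sec:upper}

In this section $S$ is an arbitrary set of $n$ points in general position. By the theorem of Bereg \cite{bereg}, the pointed flip graph of $S$ has diameter $O(n\log n)$. To transfer this bound to $\mathcal P_S$ we bring any pseudo-triangulation to a pointed one within the same budget.

Let $T$ be a pseudo-triangulation and $e=vw$ a non-hull edge with adjacent faces $F_1,F_2$, taken as open sets. Let $Q=F_1\cup F_2\cup\operatorname{relint}e$. The \emph{boundary walk} of $Q$ runs from $v$ to $w$ along $\partial F_1$ and back to $v$ along $\partial F_2$, avoiding $e$; it visits each of $v,w$ once. The angle of $Q$ at the visit of $v$ or $w$ is the sum of the angles of $F_1$ and $F_2$ there, and at any other visit it is the angle of the face along which the walk runs. All these angles lie in $(0,2\pi]$ and differ from $\pi$. Let $c(Q)$ be the number of convex ones; $Q$ is a possibly degenerate pseudo-quadrilateral if $c(Q)=4$.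 We use two standard facts, for which we refer to \cite{survey}.
\begin{itemize}
\item[(E)] $|E(T)|=2n-3+k$, where $k$ is the number of non-pointed vertices of $T$. (Count the $2|E|$ angles: each of the $|E|-n+1$ bounded faces has three convex ones, and the remaining ones are reflex, one at each of the $n-k$ pointed vertices.)
\item[(X)] If $c(Q)=4$, an exchanging flip of $e$ exists.
\end{itemize}
By (E), an edge removal lowers $k$ by one and an exchanging flip preserves $k$. The plan is to fix a non-pointed vertex $v$ and to flip its edges away one by one until a removal becomes possible. For this we must know that an edge at $v$ can always be removed or exchanged, and that an exchange does not return an edge at $v$. Hull vertices are pointed, so edges at $v$ are non-hull edges; all angles at $v$ are convex, so $\deg v\ge3$.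

\begin{lemma}\label{lem:three}
Let $v$ be non-pointed and $e=vw\in T$. Then $c(Q)\in\{3,4\}$. If $c(Q)=3$, then $T-e$ is a pseudo-triangulation. If $c(Q)=4$, the angle of $Q$ at $v$ is convex.
\end{lemma}

\begin{proof}
The faces $F_1,F_2$ have six convex angles. At $v$ two convex angles merge into one, so the count drops by $\delta_v=1$ if the merged angle is convex and by $\delta_v=2$ otherwise. At $w$ the same holds if both angles are convex; if one of them is reflex, the other is convex, the merged angle is not convex, and $\delta_w=1$. So $c(Q)=6-\delta_v-\delta_w\le4$, and equality forces $\delta_v=1$. Each merging lowers the sum of the terms $\pi-\alpha$ by $\pi$, so over the walk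
\begin{equation}\label{eq:sum}
\sum(\pi-\alpha)=2\pi+2\pi-\pi-\pi=2\pi .
\end{equation}
A convex angle contributes less than $\pi$ and any other angle a negative amount. Hence $c(Q)\ge3$.

We show that $c(Q)=4$ if the walk visits some vertex $z$ twice. Such a $z$ is a common vertex of $F_1$ and $F_2$ other than $v,w$. Let $\gamma$ be a simple closed polygonal curve that runs from $z$ through $F_1$ to the midpoint of $e$ and through $F_2$ back to $z$. It meets the drawing of $T$ only in $z$ and in the midpoint of $e$, where it crosses $e$. So exactly one endpoint $u\in\{v,w\}$ of $e$ lies inside $\gamma$. Let $P_i$ be the path from $u$ to $z$ along $\partial F_i$ that avoids $e$; apart from $z$ it lies inside $\gamma$. Let $z'$ be the first vertex after $u$ on $P_1$ that lies on $P_2$, and let $P_i'$ be the part of $P_i$ from $u$ to $z'$. If both $P_1'$ and $P_2'$ are the single edge $uz'$, then the angle of $Q$ at $u$ is $2\pi$ and contributes $-\pi$ to \eqref{eq:sum}. Otherwise $P_1'\cup P_2'$ bounds a simple polygon $R$. The points of $\gamma\setminus\{z\}$ lie outside $R$, because $\partial R$ does not meet them or the outside of $\gamma$. The set $Q$ is connected, avoids $\partial R$ and contains $\gamma\setminus\{z\}$, so it lies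 outside $R$. At each vertex of $R$ other than $z'$, the angle of $Q$ at the corresponding visit is therefore $\alpha=2\pi-\beta$, where $\beta$ is the interior angle of $R$. If $\kappa$ is the interior angle of $R$ at $z'$, these visits contribute $-\sum(\pi-\beta)=-\bigl(2\pi-(\pi-\kappa)\bigr)=-\pi-\kappa$. In both cases the remaining terms of \eqref{eq:sum} add up to at least $3\pi$, which needs at least four convex angles.

So if $c(Q)=3$, the walk is a cycle without repeated vertices. The bounded face $Q$ of $T-e$ has this cycle as its boundary, so it is the interior of a simple polygon with three convex vertices. All other faces are unchanged.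
\end{proof}

\begin{lemma}\label{lem:four}
Let $v$ be non-pointed, $e=vw\in T$ and $c(Q)=4$. Then the edge $e'$ inserted by an exchanging flip of $e$ is not incident to $v$.
\end{lemma}

\begin{proof}
Suppose $e'=vx$. Since $e'\ne e$, we have $x\ne w$, and by general position $e$ and $e'$ meet only in $v$. The relative interior of $e'$ lies in $Q$ and avoids $e$, so it lies in one face, say $F_1$, and $e'$ is a diagonal of the pseudo-triangle $F_1$. It cuts $F_1$ into two simple polygons, which have at least six convex angles together. Cutting the convex angle of $F_1$ at $v$ raises the count of convex angles from three to four. Cutting the angle at $x$ raises it by two if a reflex angle is cut into two convex ones, and by one otherwise. So the angle of $F_1$ at $x$ is reflex and is cut into two convex angles.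

Now count in $Q$. Since $x\notin\{v,w\}$, the angle of $F_1$ at $x$ is also an angle of $Q$, and the angle of $Q$ at $v$ is convex by Lemma~\ref{lem:three}. So the two parts into which $e'$ splits $Q$ have $4+1+2=7$ convex angles, whereas two pseudo-triangles have six.
\end{proof}

\begin{proposition}\label{prop:topointed}
Every pseudo-triangulation of $S$ can be turned into a pointed one by at most $6n(1+\ln n)$ flips.
\end{proposition}

\begin{proof}
Suppose there are $k\ge1$ non-pointed vertices, and let $v$ be one of minimum degree among them. Since $2|E|<6n$, we have $\deg v<6n/k$. Take any edge $e$ at $v$. If $c(Q)=3$, remove $e$; this is a flip by Lemma~\ref{lem:three}, and it lowers $k$ by one. If $c(Q)=4$, perform an exchanging flip of $e$, which exists by (X). By Lemma~\ref{lem:four} the degree of $v$ drops by one. Two angles at $v$ merge into a convex one and the others are unchanged, so $v$ stays non-pointed, and $k$ is unchanged; repeat with the same $v$. A non-pointed vertex has degree at least $3$, so a removal occurs within $\deg v<6n/k$ flips. Summing over $k\le n$ gives at most $6n\sum_{k=1}^n1/k\le6n(1+\ln n)$ flips.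
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tight}]
The lower bounds are Theorems~\ref{thm:main} and~\ref{thm:pointed}. The upper bound for the pointed flip graph is Bereg's theorem \cite{bereg}. The pointed flip graph is a subgraph of $\mathcal P_S$, so by Proposition~\ref{prop:topointed} any two vertices of $\mathcal P_S$ are at distance at most $12n(1+\ln n)+O(n\log n)=O(n\log n)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{bereg}
Bereg, \emph{Transforming pseudo-triangulations}, Inform. Process. Lett. 90 (2004) 141--145.

\bibitem{survey}
Rote, Santos and Streinu, \emph{Pseudo-triangulations}, survey, 2008.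

\bibitem{streinu}
Streinu, Discrete Comput. Geom. 34 (2005).

\bibitem{source}
\texttt{https://computational-geometry.org/abstracts/eurocg/2005.pdf}

\end{thebibliography}
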